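# A third Mori fibration on a nodal quartic threefold containing a plane

## 1. Two Mori fibrations, and the guess that there are no others

We work over $\mathbb C$. Let $X\subset\mathbb P^4$ be a quartic threefold that contains a plane $\Pi=\{g=h=0\}$, where $g,h$ are linear forms. Its equation can be written
$$f=a_3h-b_3g=0,\qquad a_3,b_3 \text{ cubic forms.}\tag{1}$$
Two other threefolds come with $X$. The hyperplanes through $\Pi$ form a pencil. Putting $(g,h)=(\mu_1k,\mu_2k)$ in (1) gives $k(\mu_2a_3-\mu_1b_3)=0$, so each hyperplane of the pencil cuts $X$ in $\Pi$ plus a cubic surface. The projection $\pi:X\dashrightarrow\mathbb P^1$ from $\Pi$ is thus a fibration into cubic surfaces. Secondly, introduce a variable $\alpha$ of weight 2 with $\alpha=a_3/g=b_3/h$. This gives the **antiprojection**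
$$\eta:X\dashrightarrow V=\{\alpha g-a_3=\alpha h-b_3=0\}\subset\mathbb P(1^5,2),\tag{2}$$
a birational map onto a complete intersection of two cubics.

The question is which Mori fibrations are birational to $X$, and the first guess is: these two and nothing else, up to birational self-maps of $X$. To state it precisely we recall some definitions.

**Definition (node).** A hypersurface is nodal if all its singular points are isolated ordinary double points (nodes). At a node of a threefold hypersurface, the quadratic part of the local equation is a nondegenerate form in four variables.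

**Definition (terminal, $\mathbb Q$-factorial).** A normal variety $Y$ is $\mathbb Q$-factorial if every Weil divisor has a Cartier multiple. It is terminal if $K_Y$ is $\mathbb Q$-Cartier and every exceptional prime divisor $\mathcal E$ over $Y$ has discrepancy $a(\mathcal E,Y)>0$. If $K_Y$ is Cartier with local generator $\omega$, then $a(\mathcal E,Y)=\operatorname{ord}_{\mathcal E}(\omega)$, the order of vanishing of the rational form $\omega$ along $\mathcal E$.

Three examples will be used. First, a threefold node is terminal. Its blow-up $\tilde X\to X$ is smooth with exceptional quadric $\mathcal E_0$, and $K_{\tilde X}$ is the pullback of $K_X$ plus $(3-2)\mathcal E_0$. So $\mathcal E_0$ has discrepancy 1, and any other exceptional divisor has discrepancy at least its positive discrepancy over the smooth $\tilde X$. Secondly, a node need not be $\mathbb Q$-factorial. On $\{k_1\xi_2+k_2\xi_3=0\}\subset\mathbb C^4$ the planes $\{\xi_2=\xi_3=0\}$ and $\{k_1=k_2=0\}$ meet only at $0$. If a multiple of the first plane had a local equation at $0$, this equation would vanish on the second plane exactly at $0$, but on a surface the zero set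 of a nonunit has no isolated points. Thirdly, $\frac1r(a,b,c)$ denotes $\mathbb C^3/\mu_r$ with weights $a,b,c$; such a point is always $\mathbb Q$-factorial. By the Reid–Tai criterion $\frac12(1,1,1)$ and $\frac13(1,1,2)$ are terminal: the sums of fractional parts over the nontrivial group elements are $\frac32$, respectively $\frac43$ and $\frac53$, all larger than $1$.

**Definition (Mori fibration).** A Mori fibration is a surjective morphism $\tau:Y\to Z$ with connected fibers, where $Y$ is normal projective with $\mathbb Q$-factorial terminal singularities, $Z$ is normal projective with $\dim Z<\dim Y$, $\operatorname{rk}\operatorname{Pic}(Y/Z)=1$, and $-K_Y$ is $\tau$-ample. If $Z$ is a point, $Y$ is a Fano variety with $\mathbb Q$-factorial terminal singularities and $\operatorname{rk}\operatorname{Pic}(Y)=1$.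

For the Weil class group $\operatorname{Cl}$ we use two standard facts. Removing a closed subset of codimension at least $2$ does not change it, and removing a union of prime divisors divides it by their classes.

The source, "Birationally rigid Fano varieties" (https://webhomes.maths.ed.ac.uk/cheltsov/pdf/umn-2005.pdf), quotes that a very general quartic threefold containing a plane is nodal and nonrational, and that antiprojections transform it into a fibration into cubic surfaces and into a complete intersection of two cubics in $\mathbb P(1^5,2)$, both of which are Mori fibered spaces. The guess is stated there as follows.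

**Conjecture.** Let $X$ be a nodal three-dimensional quartic containing a plane $\Pi$, with $\operatorname{rk}\operatorname{Cl}(X)=2$. Let $\eta:X\dashrightarrow V$ be an antiprojection and $\pi:X\dashrightarrow\mathbb P^1$ the projection from $\Pi$. Suppose that there are a Mori fibration $\tau:Y\to Z$ and a birational map $\rho:X\dashrightarrow Y$. Then there is a birational automorphism $\sigma$ of $X$ such that either $\rho=\theta\circ\eta\circ\sigma$ for an isomorphism $\theta:V\to Y$, or $\tau\circ\rho=\mu\circ\pi\circ\sigma$ for an isomorphism $\mu:\mathbb P^1\to Z$.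

(The source writes the second alternative as $\rho\circ\tau=\pi\circ\sigma$.) The self-map $\sigma$ cannot be dispensed with lightly, since nodes produce self-maps. If $p$ is a node, write $X$ as $w^2q_2+wq_3+q_4=0$ with $q_i$ of degree $i$ in the coordinates vanishing at $p$. As $q_2\ne0$, the exchange of the two roots, $w\mapsto-w-q_3/q_2$, is a birational involution of $X$.

## 2. Nine nodes, a K3 section, and a cone with two edges

We first see what every such $X$ and $V$ look like. Complete $g,h$ to coordinates $x,y,z,g,h$, put $P=a_3|_\Pi$, $Q=b_3|_\Pi$, and let $o=(0:\dots:0:1)\in V$ be the vertex.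

**Lemma 1.** Let $X\supset\Pi$ be a nodal quartic, with any antiprojection (2).

(a) $P=Q=0$ is a transversal intersection in $\Pi$, that is, nine distinct points, and these are the singular points of $X$ on $\Pi$. Conversely, for any quartic (1), if $P=Q=0$ is transversal, then the singular points of $X$ on $\Pi$ are these nine points, and they are nodes.

(b) $V\setminus\{g=h=0\}\cong X\setminus\Pi$.

(c) $V$ is smooth along $\{g=h=0\}\setminus\{o\}$, which consists of nine curves, and is of type $\frac12(1,1,1)$ at $o$.

(d) $V$ is an irreducible normal threefold, a complete intersection, and $2K_V$ is Cartier.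

*Proof.* (a) Modulo $(g,h)^2$ we have $f\equiv hP-gQ$, so the singular points on $\Pi$ are the common zeros $c$ of $P,Q$. The quadratic part of $f$ at $c$ is $h\,dP_c-g\,dQ_c+(\text{form in }g,h)$. If $dP_c,dQ_c$ are independent on $T_c\Pi$, it is nondegenerate. Otherwise a nonzero vector of $T_c\Pi$ killed by both lies in its kernel. So the singular points on $\Pi$ are nodes if and only if $dP_c,dQ_c$ are independent at every common zero. By Bézout there are then nine of them.

(b) Where $g\ne0$, the first equation of $V$ gives $\alpha=a_3/g$, and $g$ times the second becomes $f=0$. Where $h\ne0$, the second gives $\alpha=b_3/h$, and $h$ times the first becomes $-f=0$.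

(c) On $g=h=0$ the equations of $V$ become $P=Q=0$ with $\alpha$ free: away from $o$, nine curves over the nine points $c$. Some coordinate among $x,y,z$ is nonzero at $c$; set it equal to $1$. Along the curve the differentials of the two equations are $\alpha\,dg-da_3$ and $\alpha\,dh-db_3$. On the directions with $dg=dh=d\alpha=0$ they restrict to $-dP_c$, $-dQ_c$, which are independent, so $V$ is smooth there. At $o$ set $\alpha=1$: the equations $g=a_3$, $h=b_3$ define a smooth slice with local coordinates $x,y,z$, on which the stabilizer $\mu_2$ of $o$ acts by $-1$.

(d) $X$ is a hypersurface singular in codimension 3, so it is normal by Serre's criterion, and being connected it is irreducible. $V\setminus\{o\}$ is given by two equations in a smooth fivefold, so its components have dimension at least $3$ and none lies in the nine curves. By (b), $V$ is irreducible of dimension 3. Away from $o$ it is a complete intersection in a smooth variety with finitely many nodes, hence normal and Gorenstein, so $K_V$ is Cartier there. At $o$ the square $(dx\wedge dy\wedge dz)^2$ is invariant, so $2K_V$ is Cartier. $\square$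

Next, the rank of $\operatorname{Cl}(X)$. By S. Cynk (*Defect of a nodal hypersurface*, Manuscripta Math. 104 (2001), 325–331), if $X\subset \mathbb P^4$ is a nodal hypersurface of degree $d$ with $\mu$ nodes and $\tilde X$ is the blow-up of the nodes, then $h^{1,1}(\tilde X)=1+\mu+\delta$, where $\delta$ is $\mu$ minus the number of conditions that the nodes impose on forms of degree $2d-5$. For $d=4$ we have $h^1(\mathcal O_{\tilde X})=h^2(\mathcal O_{\tilde X})=0$, so $\operatorname{rk}\operatorname{Pic}(\tilde X)=h^{1,1}(\tilde X)$. Since $\operatorname{Cl}(X)$ is the quotient of $\operatorname{Pic}(\tilde X)$ by the $\mu$ independent exceptional classes,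
$$\operatorname{rk}\operatorname{Cl}(X)=1+\delta,\qquad \delta=\mu-\#\{\text{conditions imposed by the nodes on cubic forms}\}.\tag{3}$$

The simplest case is a quartic through $\Pi$ that is smooth off $\Pi$, with $P=Q=0$ transversal; by Bertini the general quartic through $\Pi$ is one. It has nine nodes. The plane cubics through a reduced complete intersection of two cubics $P,Q$ are spanned by $P,Q$ (Max Noether), so the nodes impose $10-2=8$ conditions. Hence $\delta=1$ and $\operatorname{rk}\operatorname{Cl}(X)=2$.

**Lemma 2.** If $X\supset\Pi$ is nodal with $\operatorname{rk}\operatorname{Cl}(X)=2$, then the hyperplane class $H$ and $\Pi$ form a basis of $\operatorname{Cl}(X)_{\mathbb Q}$.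

*Proof.* A general hyperplane section $S$ of $X$ is a smooth quartic K3 surface. Let $\ell=\Pi\cap S$, a line. Then
$$H^2=4,\qquad H\ell=1,\qquad \ell^2=-2 .\tag{4}$$
Suppose $m\Pi\sim nH$. Intersecting the restriction to $S$ with $H$ and with $\ell$ gives $m=4n$ and $-2m=n$, so $m=n=0$. Since the rank is 2, we have a basis. $\square$

Here is a hand test in favor of the guess. *If $\operatorname{rk}\operatorname{Cl}(X)=2$, every effective divisor $D$ on $X$ is, in $\operatorname{Cl}(X)_{\mathbb Q}$, a combination of $H-\Pi$ and $\Pi$ with nonnegative coefficients.* Write $D\equiv a(H-\Pi)+(a+b)\Pi$, that is, $D\equiv aH+b\Pi$. On $S$, the class $H-\ell$ is nef: an irreducible curve $\Gamma\ne\ell$ is not contained in some plane through $\ell$, so it meets the residual cubic in that plane nonnegatively, and $\ell(H-\ell)=3$. Also $2H+\ell$ is nef, since $\ell(2H+\ell)=0$ and other curves are clearly nonnegative on it. By (4),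
$$D|_S\cdot(H-\ell)=3(a+b)\ge0,\qquad D|_S\cdot(2H+\ell)=9a\ge0 .$$
The two edges are the two structures of Section 1: $H-\Pi$ is the class of the cubic surfaces of $\pi$, and $\Pi$ is the surface that $\eta$ contracts to $o$, since $\alpha=a_3/g$ has a pole along it. The surfaces lying on $X$ leave no room for more. What is not tested is the effect of surfaces that are not on $X$, namely exceptional divisors over smaller centers.

## 3. The index of the canonical class, and two theorems

If a Fano threefold $Y\to\mathrm{pt}$ is to violate the conjecture, it must differ from $V$, so we want an invariant that is easy to read off. Lemma 1(d) offers one: $2K_V$ is Cartier.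

**Lemma 3.** Let $X\supset\Pi$ be a nodal quartic, let $Y$ be a normal projective threefold with a point of type $\frac13(1,1,2)$, and let $Z$ be a point. For $\tau:Y\to Z$ and every birational map $\rho:X\dashrightarrow Y$, neither alternative of the conjecture holds for any $\sigma\in\operatorname{Bir}(X)$.

*Proof.* The second alternative needs an isomorphism $\mathbb P^1\cong Z=\mathrm{pt}$. The first needs $V\cong Y$, hence that $2K_Y$ is Cartier. Let $y,z,v$ be coordinates on the cover at the $\frac13(1,1,2)$ point. The quotient map is étale in codimension 1, so a local generator of $\mathcal O_Y(2K_Y)$ would be an invariant element $u\,(dy\wedge dz\wedge dv)^2$ generating $\omega^{\otimes2}$ off codimension $2$, hence everywhere. So $u$ is a unit. The form $dy\wedge dz\wedge dv$ has weight $4\equiv1\pmod 3$, so $u$ would have to have weight $-2$. But $u(0)\ne0$ forces $u$ to have weight $0$, and $2\not\equiv0\pmod 3$, a contradiction. $\square$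

The guess is wrong, and such a $Y$ exists.

**Theorem 1.** There is a nodal quartic threefold $X\subset\mathbb P^4$ (with exactly 12 nodes) containing a plane $\Pi$, with $\operatorname{rk}\operatorname{Cl}(X)=2$, and a birational map $\rho:X\dashrightarrow Y$, where $Y$ is a Fano threefold with $\operatorname{rk}\operatorname{Pic}(Y)=1$ whose singularities are exactly three points $\frac12(1,1,1)$ and one point $\frac13(1,1,2)$. For $\tau:Y\to Z=\mathrm{pt}$, neither alternative of the conjecture holds for any $\sigma\in\operatorname{Bir}(X)$.

**Theorem 2.** The conjecture fails for every nodal quartic $X\supset\Pi$ with $\operatorname{rk}\operatorname{Cl}(X)=2$ that contains a line $L$ with $L\cap\Pi=\varnothing$ and at least three singular points of $X$ on $L$.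

## 4. Lines with three nodes and a hyperplane of double contact

Let $L\subset X$ be a line disjoint from $\Pi$. Choose coordinates with $\Pi=\{g=h=0\}$ and $L=\{x=y=z=0\}$. Then $f=f_1+f_2+f_3$, where $f_i$ has degree $i$ in $x,y,z$ and $4-i$ in $g,h$; the extreme terms are missing because $L$ and $\Pi$ lie on $X$. Write $f_1=c_xx+c_yy+c_zz$ with binary cubics $c_\bullet$ in $g,h$. Along $L$ the gradient of $f$ is $(c_x,c_y,c_z,0,0)$, so the singular points on $L$ are the common zeros of the $c_\bullet$. If these cubics have fewer than three common zeros, counted as roots of their greatest common divisor, then after dividing by it one gets a nonconstant map $(g:h)\mapsto(c_x:c_y:c_z)$, and the tangent hyperplane of $X$ moves along $L$. If there are three distinct common zeros, the tangent hyperplane is constant: one hyperplane touches $X$ along all of $L$. This is the special feature we exploit.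

For a form in $x,y,z$, a subscript $0$ denotes its restriction to $x=0$, a binary form in $y,z$.

**Lemma 4.** (a) Let $X\supset\Pi\cup L$ be a nodal quartic with $L\cap\Pi=\varnothing$ and at least three singular points on $L$. In suitable coordinates $X$ is given by
$$f=h(hA+P)-g(gB+Q)+gh\bigl(C-(g-h)x\bigr),\tag{5}$$
where $\Pi=\{g=h=0\}$, $L=\{x=y=z=0\}$, with $A,B,C$ quadratic and $P,Q$ cubic forms in $x,y,z$, and the following hold:

- (C1) $A_0$, $B_0$, $A_0+C_0-B_0$ are nondegenerate binary quadratic forms;
- (C2) $P=Q=0$ is a transversal intersection in $\mathbb P^2$ (nine distinct points).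

(b) Conversely, if (C1) and (C2) hold, then a quartic (5) has on $\Pi\cup L$ exactly 12 singular points, nine on $\Pi$ and three on $L$, and all are nodes.

*Proof.* (a) The $c_\bullet$ are not all zero, since $X$ has isolated singularities. They vanish at three common points, so all are multiples of one cubic with three distinct roots. A linear change of $(g,h)$ makes it proportional to $gh(g-h)$, and then a linear change of $(x,y,z)$ gives $f_1=-gh(g-h)x$. Writing $f_2=h^2A+ghC-g^2B$ and $f_3=hP-gQ$ gives (5). The form (5) is (1) with
$$a_3=hA+P,\qquad b_3=gB+Q-h\bigl(C-(g-h)x\bigr),$$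
whose restrictions to $\Pi$ are $P$ and $Q$, so (C2) is Lemma 1(a).

On $L$ the singular points are $(g:h)=(0:1),(1:0),(1:1)$. The quadratic parts of $f$ there are
$$A+gx\ (h=1),\qquad -B-hx\ (g=1),\qquad A+C-B+sx\ (g=1,\ h=1+s).$$
Each has the form $q(x,y,z)+ux$ with a fourth variable $u$. Absorbing the terms of $q$ divisible by $x$ into $u$ leaves $q|_{x=0}+u'x$, nondegenerate if and only if $q|_{x=0}$ is. So the three points are nodes if and only if (C1) holds. (b) is the same computation read backward, together with the converse in Lemma 1(a). $\square$

For (5) the antiprojection is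
$$V:\quad \alpha g=hA+P,\qquad \bigl(\alpha+C-(g-h)x\bigr)h=gB+Q .\tag{6}$$

## 5. Homogenizing by pole orders along $L$, and the surface $\xi=0$

We want to replace the surface $\{x=0\}\subset V$ by the exceptional surface over $L$. Put $V^\circ=V\cap\{x\ne0\}$, an affine threefold in $\mathbb C^5_{y,z,g,h,\alpha}$ (set $x=1$). Ordinary degrees $1,1,1,1,2$ measure poles along $\{x=0\}$. Let us instead measure poles along $L$.

Near $L$ we have $V\cong X$. At a general point of $L$ set $g=1$. There $\partial f/\partial x=-gh(g-h)\ne0$, so $h,y,z$ give local coordinates on $X$, with $L=\{y=z=0\}$. Let $\nu$ be the order of vanishing along $L$. Then $\nu(y)=\nu(z)=1$ and $\nu(g)=\nu(h)=0$. The equation reads $gh(g-h)x=h^2A+ghC-g^2B+hP-gQ$, so first $\nu(x)\ge2$, and then $x=(h^2A_0+ghC_0-g^2B_0)/gh(g-h)$ up to order $3$. Since $A_0\ne0$, we get $\nu(x)=2$. From $\alpha=(hA+P)/g$ we get $\nu(\alpha)=2$. The coordinate functions $y/x,\ z/x,\ g/x,\ h/x,\ \alpha/x^2$ of $V^\circ$ have along $L$ poles of orders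
$$1,\quad1,\quad2,\quad2,\quad2 .$$

So the sensible first attempt is to homogenize the equations of $V^\circ$ with these weights. Take coordinates $x,y,z$ of weight 1 and $v,G,H$ of weight 2, with $(G,H,v)=(g,h,\alpha)$ on $x=1$:
$$\varphi_1=vG-AH-Px,\qquad \varphi_2=(v+C-G+H)H-BG-Qx,\tag{7}$$
$$U=\{\varphi_1=\varphi_2=0\}\subset\mathbb P(1^3,2^3),\qquad U\cap\{x\ne0\}\cong V^\circ .\tag{8}$$
Both equations have degree 4, and $4+4-9=-1$, so adjunction suggests a Fano threefold. Here is where it stops. Put
$$\xi=(G,H,x),\qquad n_1=(v,-A,-P),\qquad n_2=(-B,\ v+C-G+H,\ -Q).\tag{9}$$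
Then $\varphi_i=n_i\cdot\xi$. With $N$ the matrix with rows $n_1,n_2$, the equations of $U$ are $N\xi=0$, and $U$ contains the whole surface $F=\{\xi=0\}\cong\mathbb P(1,1,2)_{y,z,v}$. So $F$ is an unwanted second boundary surface. On $\xi=0$ the matrix $N$ becomes
$$N_0=\begin{pmatrix} v&-A_0&-P_0\\-B_0&v+C_0&-Q_0\end{pmatrix}.\tag{10}$$
Suppose $N_0$ has rank 1 at a point of $F$ with trivial stabilizer. Row and column operations bring $N$ there to $\begin{pmatrix}1&0&0\\0&k_1&k_2\end{pmatrix}$ with a correspondingly changed $\xi'$, so $U$ is locally $\xi_1'=0$, $k_1\xi_2'+k_2\xi_3'=0$. If $k_1,k_2$ have independent differentials along $F$, this is a node on which $F=\{\xi'=0\}$ is not $\mathbb Q$-Cartier, by the second example of Section 1. So $U$ is not $\mathbb Q$-factorial there. (Section 9 shows that $U$ is never a Mori fibration over a point in the situation of Theorem 1.)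

## 6. A second antiprojection

The quartic $X$ had the same defect: it contained the surface $\Pi=\{g=h=0\}$, and the new variable $\alpha=a_3/g=b_3/h$ contracted it to a point. We do the same with $F$. On $U$ the vector $\xi$ is orthogonal to $n_1$ and $n_2$, hence parallel to $n_1\times n_2$ wherever the latter is nonzero. The factor of proportionality is the new variable, and it has weight 3. In $\mathbb P(1^3,2^3,3)$ with coordinates $x,y,z;\ v,G,H;\ t$ put
$$Y:\qquad n_1\cdot\xi=0,\qquad n_2\cdot\xi=0,\qquad t\,\xi=n_1\times n_2 ,\tag{11}$$
five equations of degrees $4,4,5,5,4$. Let $\hat Y\subset\mathbb C^7$ and $\hat U\subset\mathbb C^6$ be the affine cones, so that $Y=(\hat Y\setminus0)/\mathbb C^*$. Let $Y^\circ,U^\circ,\hat Y^\circ,\hat U^\circ$ be the loci $\xi\ne0$.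

**Lemma 5.** Forgetting $t$ gives isomorphisms $\hat Y^\circ\cong\hat U^\circ$ and $Y^\circ\cong U^\circ$. In particular $\{x\ne0\}\subset Y$ is isomorphic to $V^\circ$, and $\hat Y\cap\{x\ne0\}\cong\mathbb C^*\times V^\circ$.

*Proof.* On $\hat U$ we have $\xi\times(n_1\times n_2)=n_1(\xi\cdot n_2)-n_2(\xi\cdot n_1)=0$. Where some $\xi_j$ is invertible this says $n_1\times n_2=t\xi$ for the unique function $t=(n_1\times n_2)_j/\xi_j$. The rest is (8), since $x$ has weight 1. $\square$

If $X$ is nodal, Lemma 1 tells us about $V^\circ$: it is an irreducible normal threefold birational to $X$, smooth along the curves $g=h=0$, and isomorphic to $X\setminus(\Pi\cup\{x=0\})$ off them. So $Y$ keeps the affine threefold $V^\circ$ and compactifies it in a new way.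

Let $\hat\Sigma\subset\mathbb C^3_{y,z,v}\setminus0$ be the subscheme defined by the $2\times2$ minors of $N_0$. This is where $U$ went wrong, and where $Y$ needs care.

## 7. Parameters for which everything is transversal

For Theorem 1 we add two conditions to (C1), (C2):

- (C3) $X$ is smooth outside $\Pi\cup L$;
- (C4) $\hat\Sigma$ is empty or smooth of pure dimension 1, and $N_0\ne0$ at its points.

**Lemma 6.** (C1)–(C4) hold for $(A,B,C,P,Q)$ in a dense open subset of $\mathbb A^{38}$.

*Proof.* We treat the conditions one by one; the number of parameters is $3\cdot6+2\cdot10=38$.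

**Step 1: (C1) and (C2).** Both are open, so we need only that they can be satisfied. (C1) is the nonvanishing of three discriminants, none identically zero. (C2) holds for $P=x^3-z^3$, $Q=y^3-z^3$: with $z=1$, at the nine points $dP=3x^2dx$ and $dQ=3y^2dy$ are independent.

**Step 2: (C3) by Bertini.** Consider the linear system spanned by $gh(g-h)x$, by the products of $g^2,gh,h^2$ with quadrics in $x,y,z$, and by the products of $g,h$ with cubics in $x,y,z$. It is a $\mathbb P^{38}$. Its base locus is $\Pi\cup L$: if $(g,h)\ne0$ and $(x,y,z)\ne0$, some product of the second kind is nonzero. So the members in a dense open subset are smooth off $\Pi\cup L$. The members with nonzero coefficient at $gh(g-h)x$ are, up to scaling, exactly the $f$ of (5), and this chart is our $\mathbb A^{38}$.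

**Step 3: a smooth parameter space for points where $K$ degenerates.** To prove (C4) we vary the point and the parameters together. (C4) depends only on $(A_0,B_0,C_0)\in\mathbb A^9$ and $(P_0,Q_0)\in\mathbb C^8$, a linear projection of $\mathbb A^{38}$. Let $\mathcal B\subset\mathbb A^9$ be the open set where $W=C_0^2+4A_0B_0$ is squarefree; it contains $C_0=0$, $A_0=y^2+z^2$, $B_0=y^2-z^2$. Put
$$K=\begin{pmatrix} v&-A_0\\-B_0&v+C_0\end{pmatrix},\qquad \Delta=\det K=\tfrac14\bigl((2v+C_0)^2-W\bigr),$$
$$\mathcal D=\{(p;A_0,B_0,C_0):\ (A_0,B_0,C_0)\in\mathcal B,\ p=(y,z,v)\ne0,\ \Delta(p)=0\}.$$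
Suppose the gradient of $\Delta$ in $(y,z,v)$ vanishes at a point of $\mathcal D$. Then $2v+C_0=0$ from $\partial_v$, and then $\partial_yW=\partial_zW=0$. As $W$ is squarefree, $y=z=0$, hence $v=0$, which is excluded. So $\mathcal D$ is smooth over $\mathcal B$ of relative dimension 2, and smooth of dimension 11. On $\mathcal D$ we have $K\ne0$, because $K=0$ at a point would give $d\Delta=0$ there. So $K$ has rank exactly 1. Also $(y,z)\ne0$ on $\mathcal D$, since $y=z=0$ gives $\Delta=v^2$.

**Step 4: generic smoothness.** Now we add $P_0,Q_0$. Let $I\subset\mathcal D\times\mathbb C^8$ be the set of pairs such that the column $(P_0,Q_0)(p)$ lies in $\operatorname{im}K(p)$. Evaluation $(P_0,Q_0)\mapsto(P_0,Q_0)(p)\in\mathbb C^2$ is surjective because $(y,z)\ne0$. So $I$ is a vector bundle of rank 7 over $\mathcal D$, smooth of pure dimension 18. By generic smoothness, over a dense open subset of $\mathcal B\times\mathbb C^8$, which has dimension 17, the fibers of $I$ are empty or smooth of dimension 1.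

**Step 5: the fiber of $I$ is $\hat\Sigma$, as a scheme.** One minor of $N_0$ is $\Delta$, so $\hat\Sigma\subset\{\Delta=0\}$, where $K\ne0$ and hence $N_0\ne0$. Near a point of this locus some entry of $K$ is a unit. Invertible row and column operations bring $K$ to the diagonal matrix with entries $1,\Delta'$, where $\Delta'=\text{unit}\cdot\Delta$. Subtracting a multiple of the first column from the third brings $N_0$ to
$$\begin{pmatrix}1&0&0\\0&\Delta'&f_1\end{pmatrix}.$$
Here $f_1$ is the second row of the invertible row operation applied to $-(P_0,Q_0)$. Along $\Delta=0$ this is a nonzero linear functional of $(P_0,Q_0)(p)$, and it vanishes on $\operatorname{im}K$ because the transformed $K$ has zero second row there. The ideal of minors is $(\Delta',f_1)$, which defines the fiber of $I$. $\square$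

**Lemma 7.** If (C1)–(C3) hold, then $X$ is nodal with exactly 12 nodes, and $\operatorname{rk}\operatorname{Cl}(X)=2$.

*Proof.* The first claim is Lemma 4(b) with (C3). For the second, use (3). Since $\Pi$ and $L$ are complementary, cubic forms restrict onto $\mathbb C[x,y,z]_3\oplus\mathbb C[g,h]_3$. The nine points on $\Pi$ impose $10-2=8$ conditions, as in Section 2. The three points on $L$ impose 3 conditions on binary cubics. So $\delta=12-11=1$. $\square$

## 8. The cone over $Y$, point by point

Assume (C1) and (C2). We go through all points of $\hat Y\setminus0$ and record which further condition each case uses.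

**Case (i): $x\ne0$.** Here $\hat Y\cong\mathbb C^*\times V^\circ$. Under (C3) it is smooth of dimension 4: the nodes of $X$ lie on $\Pi\cup L$, those on $L$ have $x=0$, and $V^\circ$ is smooth along $g=h=0$.

**Case (ii): $x=0$, $(G,H)\ne(0,0)$.** We claim that $\hat U$, hence $\hat Y$, is smooth of dimension 4; this uses only (C1). Suppose $\lambda_1d\varphi_1+\lambda_2d\varphi_2=0$ with $(\lambda_1,\lambda_2)\ne0$. The $\partial_v$-component $\lambda_1G+\lambda_2H=0$ lets us take $(\lambda_1,\lambda_2)=(H,-G)$. At $x=0$ the equations are $AH=vG$ and $BG=(v+C-G+H)H$. Then the other components give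
$$\partial_G:\ Hv+GH+GB=0,\ \text{ i.e. }\ H(2v+C+H)=0;\tag{12}$$
$$\partial_H:\ -HA-G(v+C-G+2H)=0,\ \text{ i.e. }\ G(2v+C-G+2H)=0;\tag{13}$$
and $\partial_y,\partial_z$ say that the form $q=H^2A_0+GHC_0-G^2B_0$ in $(y,z)$ has zero gradient at the point.

If $H=0$, then $q=-G^2B_0$, so $y=z=0$ by (C1), and $A=C=0$ there. $\varphi_1=0$ gives $v=0$, and (13) gives $G^2=0$, a contradiction. If $G=0$, then $q=H^2A_0$, so $y=z=0$. $\varphi_2=0$ gives $v=-H$, and (12) gives $-H^2=0$, a contradiction. If $GH\ne0$, subtracting the brackets in (12) and (13) gives $G=H$. Then $q=H^2(A_0+C_0-B_0)$, so $y=z=0$; $\varphi_1=0$ gives $v=0$, and (12) gives $H^2=0$, a contradiction.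

**Case (iii): $\xi=0$, $y=z=v=0$, $t\ne0$.** Where $t\ne0$, the equations $t\xi=n_1\times n_2$ alone define $\hat Y$, since they imply $n_i\cdot\xi=t^{-1}n_i\cdot(n_1\times n_2)=0$. At our point all entries of $n_1,n_2$ vanish, so the entries of $n_1\times n_2$ vanish to order at least $2$, and the three differentials are $t\,d\xi_j$. Hence $\hat Y$ is smooth of dimension 4, with local coordinates $y,z,v$ on the slice $t=1$. The corresponding point $p_t\in Y$ is of type $\frac13(1,1,2)$. No condition was used.

**Case (iv): $\xi=0$, $(y,z,v)\ne0$.** The equations become $n_1\times n_2=0$, that is, $(y,z,v)\in\hat\Sigma$, with $t$ arbitrary. If $y=z=0$, one minor of $N_0$ is $v^2\ne0$; so $(y,z)\ne0$. *Assume $N_0\ne0$ at the point*, so that $N$ has rank 1 there. We simplify $N$. For invertible matrices of functions $R$ (size 2) and $M$ (size 3), replace $N$ by $RNM$ and $\xi$ by $\xi'=M^{-1}\xi$. Since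
$$(M^{T}a)\times(M^{T}b)=\det M\cdot M^{-1}(a\times b),$$
and $R$ multiplies the cross product of the rows by $\det R$, the equations keep their shape, with $t$ multiplied by the unit $\kappa=\det R\det M$. So locally we may take the matrix to be $\begin{pmatrix}1&0&0\\0&k_1&k_2\end{pmatrix}$, where $(k_1,k_2)$ is the ideal of $2\times2$ minors of $N$. The cross product of its rows is $(0,-k_2,k_1)$, and the equations become
$$\xi_1'=0,\qquad k_2=-\kappa t\,\xi_2',\qquad k_1=\kappa t\,\xi_3' .\tag{14}$$
The remaining ones, $k_1\xi_2'+k_2\xi_3'=0$ and $\kappa t\,\xi_1'=0$, follow. So near such a point $\hat Y$ is cut out in $\mathbb C^7$ by three equations. At the point, where $\xi'=0$, their differentials are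
$$d\xi_1',\qquad dk_2+\kappa t\,d\xi_2',\qquad dk_1-\kappa t\,d\xi_3',\qquad d\xi'=M^{-1}d\xi .$$
Restrict a linear relation between them to $\{d\xi=0\}$. It becomes a relation between $dk_1,dk_2$ there, and on $\xi=0$ the $k_i$ generate the ideal of $\hat\Sigma$. If $\hat\Sigma$ is smooth of dimension 1 at $(y,z,v)$, these are independent, and then so are the three differentials. Thus under (C4) $\hat Y$ is smooth of dimension 4 here.

**Stabilizers.** To pass to $Y$ we need the nontrivial stabilizers; this uses only the equations. A stabilizer is nontrivial only if all nonzero coordinates have weight 3 (the point $p_t$, with $\mu_3$) or all have weight 2, that is, $x=y=z=t=0$ (with $\mu_2$). In the second case the equations become $vG=0$, $(v-G+H)H=0$, $v(v-G+H)=0$. If $G=0$, then $v+H=0$, since otherwise $H=v=0$. If $G\neq 0$, then $v=0$ and $(H-G)H=0$. So $(v:G:H)$ is $(0:1:0)$, $(0:1:1)$ or $(-1:0:1)$. On the slices $G=1$, $G=1$, $H=1$ the differentials $(d\varphi_1,d\varphi_2)$ at these points are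
$$(dv,\,-dH),\qquad (dv,\,dv+dH),\qquad(-dG,\,dv-dG),$$
and $t$ is a function on $\hat U^\circ$. So $x,y,z$ are local coordinates on the slices, and the three points are of type $\frac12(1,1,1)$. They are the only points of $Y^\circ$ with $x=y=z=0$: there $n_1\times n_2=(0,0,v(v-G+H))$ and $\xi=(G,H,0)\ne0$, so $t\xi=n_1\times n_2$ forces $t=0$.

In summary, under (C1)–(C4) the cone $\hat Y\setminus0$ is smooth of pure dimension 4, and the singular points of $Y$ are exactly the three half-points and $p_t$.

## 9. Class group and anticanonical class of $Y$

Assume (C1)–(C4). By Lemma 7, $X$ is nodal with $\operatorname{rk}\operatorname{Cl}(X)=2$.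

**Step 1: $Y\setminus Y^\circ$ has dimension at most 1.** The point of adding $t$ was to shrink $F$. This set consists of $p_t$ and the image of $\hat\Sigma\times\mathbb C_t$, and $\dim(\hat\Sigma\times\mathbb C_t)\le2$, with one dimension lost on dividing by $\mathbb C^*$.

**Step 2: the new boundary surface $E^\circ=Y^\circ\cap\{x=0\}$ is irreducible of dimension 2.** This is what will keep the rank at 1; it uses only (C1). The cone over $E^\circ$ is $\{x=0\}\subset\hat U^\circ$, given by three equations in an open part of $\mathbb C^6$, so its components have dimension at least $3$. If $G=0$, then $H\ne0$, $A_0=0$ and $v=-C_0-H$: dimension at most $2$. If $G\ne0$, put $H=sG$. The equations become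
$$v=sA_0,\qquad A_0s^2+C_0s-B_0=G\,s(1-s).$$
For $s\ne0,1$ the second equation determines $G$, and this part is a graph over the nonempty open set of $(y,z,s)$-space where $A_0s^2+C_0s-B_0\ne0$ and $s\neq 0,1$: irreducible of dimension 3. For $s=0$ or $s=1$ we get $B_0=0$, respectively $A_0+C_0-B_0=0$, with $G$ free: dimension 2 by (C1). So the cone is irreducible of dimension 3.

**Step 3: $Y$ is irreducible, normal, projective, terminal, $\mathbb Q$-factorial, and birational to $X$.** In $\hat Y\setminus0$, of pure dimension 4, the locus $\xi=0$ has dimension at most $2$ and the cone over $E^\circ$ has dimension 3. So $\{x\ne0\}\cong\mathbb C^*\times V^\circ$ is dense, and it is irreducible. Thus $\hat Y\setminus0$ is smooth and irreducible, $Y$ is irreducible and normal, and it contains $V^\circ$, which is birational to $X$, as an open set. It is closed in a weighted projective space, hence projective. Its singularities are exactly three points $\frac12(1,1,1)$ and one point $\frac13(1,1,2)$, which are terminal and $\mathbb Q$-factorial by Section 1.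

**Step 4: $-K_Y$ is ample.** We compute $K_Y$ where $Y$ is a complete intersection. Off the three half-points, $U^\circ\cong Y^\circ$ is a complete intersection of two hypersurfaces of degree 4 in $\mathbb P(1^3,2^3)\setminus\{x=y=z=0\}$, by the last remark on stabilizers. That ambient space is smooth with canonical bundle $\mathcal O(-9)$. So the canonical sheaf there is $\mathcal O(8-9)=\mathcal O(-1)$. The complement of this open set in $Y$ has dimension at most $1$, and sheaves that are reflexive of rank 1 are determined off codimension 2, so
$$-6K_Y\sim\mathcal O_Y(6),\tag{15}$$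
an ample line bundle because $6$ is divisible by all weights $1,2,3$.

**Step 5: $\operatorname{rk}\operatorname{Cl}(Y)=\operatorname{rk}\operatorname{Pic}(Y)=1$.** We strip $Y$ down to a piece of $X$. By Step 1, $\operatorname{Cl}(Y)=\operatorname{Cl}(Y^\circ)$. As $E^\circ$ is irreducible, $\operatorname{Cl}(Y^\circ)/\langle E^\circ\rangle=\operatorname{Cl}(V^\circ)$. Removing the curves $g=h=0$,
$$\operatorname{Cl}(V^\circ)_{\mathbb Q}=\operatorname{Cl}\bigl(X\setminus(\Pi\cup\{x=0\})\bigr)_{\mathbb Q},$$
a quotient of $\operatorname{Cl}(X)_{\mathbb Q}/\langle\Pi,H\rangle$, which is $0$ by Lemma 2. So $\operatorname{rk}\operatorname{Cl}(Y)\le1$. Since $-K_Y$ is ample, $K_Y\not\equiv0$ and both ranks are 1.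

Thus $Y\to\mathrm{pt}$ is a Mori fibration. We can also settle the failure of $U$. If $U$ were normal and $\mathbb Q$-factorial with $\operatorname{rk}\operatorname{Pic}(U)=1$, a multiple of the surface $F$ would be an ample Cartier divisor, and $U^\circ=U\setminus F$ would be affine. But $U^\circ\cong Y^\circ$ is the complement in the normal projective threefold $Y$ of a set of codimension at least $2$, so its regular functions extend to $Y$ and are constant.

## 10. Proof of Theorem 1

Choose $X$ by Lemma 6, so that (C1)–(C4) hold. By Lemma 7 it is nodal with exactly 12 nodes and $\operatorname{rk}\operatorname{Cl}(X)=2$. By Section 9, $Y$ is a Fano threefold with $\operatorname{rk}\operatorname{Pic}(Y)=1$, birational to $X$, with exactly the stated singularities, and $Y\to\mathrm{pt}$ is a Mori fibration. As $p_t$ is of type $\frac13(1,1,2)$, Lemma 3 says that for any birational $\rho:X\dashrightarrow Y$ neither alternative holds for any $\sigma$. The conjecture is false. $\blacksquare$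

## 11. Without transversality: the surface $X\cap\{x=0\}$ and the size of $\hat\Sigma$

We turn to Theorem 2. Let $X$, $\Pi$, $L$ be as in its statement. By Lemma 4(a), $X$ has the form (5) with (C1) and (C2); (C3) and (C4) may fail. Define $Y$ by (11). The danger is that $\hat\Sigma$ is too large or that $N_0$ vanishes on it. The rank condition on $\operatorname{Cl}(X)$ prevents this, as follows.

**Step 1: $X\cap\{x=0\}$ is integral.** We exclude components of small degree by intersection numbers. Let $D$ be an irreducible component with reduced structure, of degree $k\le4$. As $\Pi\not\subset\{x=0\}$, we have $D\ne\Pi$. With $S$ and $\ell$ as in Lemma 2 ($S$ general), $\gamma=D\cap S$ is an integral plane curve of degree $k$, a general plane section of a surface in $\{x=0\}\cong\mathbb P^3$. By adjunction on the K3 surface,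
$$\gamma^2=(k-1)(k-2)-2=k^2-3k .$$
By Lemma 2, $\gamma\equiv aH+b\ell$ with $a,b\in\mathbb Q$. Let $m=\gamma\cdot\ell$, an integer $\ge0$ since $\gamma\ne\ell$. From (4), $k=4a+b$ and $m=a-2b$, so $a=\frac{2k+m}9$ and $b=\frac{k-4m}9$. Then $\gamma^2=ak+bm$ becomes
$$4m^2-2mk+7k^2-27k=0 .$$
For $k=1$ the roots are $m=\frac52,-2$, which is impossible. For $k=2$ we get $2m^2-2m-13=0$, of discriminant $108$, with no rational root. So every component has degree 3 or 4. The degrees with multiplicities sum to 4, so there is one component, of degree 4 and multiplicity 1.

**Step 2: $\dim\hat\Sigma\le1$, and $N_0\ne0$ on $\mathbb C^3_{y,z,v}\setminus0$.** We study kernel vectors of $N_0$ instead of minors. Let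
$$\mathcal S=\{(w,(y,z,v)):\ w=(g,h,e)\ne0,\ (y,z,v)\ne0,\ N_0w^T=0\}.$$
Two equations in a 6-dimensional space: all components of $\mathcal S$ have dimension at least $4$.

On the part $e=0$ the equations are $vg=A_0h$ and $(v+C_0)h=B_0g$. If $g\ne0$, then $v=A_0h/g$, and $(g,h,y,z)$ satisfies $h^2A_0+ghC_0-g^2B_0=0$, a nontrivial equation since $A_0\ne0$: dimension at most $3$. If $g=0$, then $A_0=0$ and $v=-C_0$: dimension at most $2$.

The part $e\ne0$ is $\mathbb C^*\times\mathcal S'$ with
$$\mathcal S'=\{vg=A_0h+P_0,\ (v+C_0)h=B_0g+Q_0,\ (y,z,v)\ne0\}\subset\mathbb C^5_{g,h,y,z,v},$$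
whose components have dimension at least $3$. Where $g=h=0$ we have $P_0=Q_0=0$. These are not both identically zero, since otherwise $P=Q=0$ would contain the line $x=0$, against (C2). So this part has dimension at most $2$. Where $(g,h)\ne0$, $v$ is determined by $(g,h,y,z)$, the remaining equation is $f|_{x=0}=0$, and $v=0$ if $y=z=0$. So this part is isomorphic to the open subset $\{(g,h)\ne0,\ (y,z)\ne0\}$ of $\{f|_{x=0}=0\}\subset\mathbb C^4$. By Step 1 it is irreducible of dimension 3.

Hence $\mathcal S$ is irreducible of dimension 4. It maps onto $\mathbb C^3_{y,z,v}\setminus0$, because $N_0$ always has a kernel. The rank-2 locus of $N_0$ is open and contains $(0,0,1)$, so the preimage of $\hat\Sigma$ in $\mathcal S$ is a proper closed subset, of dimension at most $3$. The fibers over $\hat\Sigma$ have dimension at least $2$, so $\dim\hat\Sigma\le1$. If $N_0=0$ at a point, it vanishes along the $\mathbb C^*$-orbit of that point, whose preimage has dimension $1+3=4>3$, a contradiction.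

**Step 3: finiteness.** By case (iv), $(y,z)\ne0$ on $\hat\Sigma$. Since $\hat\Sigma$ is $\mathbb C^*$-invariant of dimension at most 1 and $y,z$ have weight 1, $\hat\Sigma\cap\{y=1\}$ and $\hat\Sigma\cap\{z=1\}$ are finite. So $\hat\Sigma$ consists of finitely many $\mathbb C^*$-orbits.

## 12. Normality and terminality of $Y$, and the proof of Theorem 2

**Step 1: $Y$ is normal and irreducible of dimension 3.** We rerun Section 8. Cases (ii), (iii) and the stabilizers used only (C1) and hold verbatim. In case (i), $\hat Y\cong\mathbb C^*\times V^\circ$, where $V^\circ$ is a complete intersection threefold, smooth except possibly for nodes coming from nodes of $X$ (Lemma 1). In case (iv), $N_0\ne0$ by Section 11, so $\hat Y$ is locally given by the three equations (14) in $\mathbb C^7$, and every component through the point has dimension at least $4$. The locus $\xi=0$ in $\hat Y\setminus0$ has dimension at most $2$. So $\hat Y\setminus0$ is a local complete intersection of pure dimension 4. Its singular set lies in the locus $\xi=0$ and finitely many orbits, hence has codimension at least $2$. By Serre's criterion $\hat Y\setminus0$ is normal,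 and so is $Y$. As $\{\xi=0\}$ has dimension at most $2$ and the cone over $E^\circ$ has dimension 3 (Section 9, Step 2), $\{x\ne0\}\cong\mathbb C^*\times V^\circ$ is dense. So $Y$ is irreducible and birational to $X$.

**Step 2: $-K_Y$ is ample, $Y$ is $\mathbb Q$-factorial, and $\operatorname{rk}\operatorname{Pic}(Y)=1$.** We check that Section 9 applies. Again $\dim(Y\setminus Y^\circ)\le1$. Off the half-points $U^\circ$ is a complete intersection of dimension 3 in a smooth variety, so adjunction gives the canonical sheaf $\mathcal O(-1)$, and (15) follows as before. Step 5 of Section 9 used only Lemma 2, the irreducibility of $E^\circ$ and $\dim(Y\setminus Y^\circ)\le1$, so $\operatorname{rk}\operatorname{Cl}(Y)=1$. Since $\operatorname{Cl}(Y)_{\mathbb Q}=\mathbb QK_Y$ and $K_Y$ is $\mathbb Q$-Cartier by (15), $Y$ is $\mathbb Q$-factorial with $\operatorname{rk}\operatorname{Pic}(Y)=1$.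

What remains is terminality. Points of $Y$ not of type (iv) are smooth points, nodes, or points $\frac12(1,1,1)$, $\frac13(1,1,2)$, all terminal. So we must consider exceptional divisors $\mathcal E$ over $Y$ whose center has its generic point in the type (iv) locus. At those points (14) may be badly singular. The idea is to compare $Y$ there with another partial modification of $U$ whose singularities we already know, because they are those of $V$. Let $s\in U$ be the image of such a point under forgetting $t$, a map defined on $Y\setminus\{p_t\}$. We take $y=1$ at $s$; the case $z\ne0$ is symmetric. Stabilizers are trivial where $y\ne0$.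

**Step 3: the germ of $U$ at $s$.** We show that $U$ has an isolated singularity. On $y=1$, $U$ is $\{N\xi=0\}\subset\mathbb C^5_{\xi,z,v}$. Its part $\xi\ne0$ has dimension 3 and its part $\xi=0$ has dimension 2, so $U$ is a complete intersection of dimension 3. Where $\xi\ne0$ it is isomorphic to an open part of $Y^\circ$ without half-points, so it is smooth except at finitely many nodes. Where $\xi=0$ and $N_0$ has rank 2, the $d\varphi_i=n_i\cdot d\xi$ are independent, so $U$ is smooth. What remains is the finite set $\hat\Sigma\cap\{y=1\}$. So $s$ has an open neighborhood $U_s$ in $U$ that is smooth off $s$ and contains no other point of $\hat\Sigma$. It is normal, Gorenstein and, after shrinking, irreducible.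

**Step 4: a modification $T_s\to U_s$.** We undo the common factor of $\xi$. Let
$$T_s=\{(\xi,z,v,[w]):\ (\xi,z,v)\in U_s,\ [w]\in\mathbb P^2,\ \xi\in\mathbb Cw,\ N(\xi,z,v)w=0\}\longrightarrow U_s ,$$
a proper map. Write $\xi=\epsilon w$ with one coordinate of $w=(g,h,e)$ equal to 1. Then $T_s$ is given by the two equations $Nw=0$ in a smooth fivefold (coordinates: the two other coordinates of $w$, and $\epsilon,z,v$), so its components have dimension at least $3$. Over $\xi\ne0$ the map is an isomorphism. Over a point with $\xi=0$ the fiber is $\mathbb P(\ker N_0)$, a point if $N_0$ has rank 2, and $\mathbb P^1$ over $s$, where $N_0$ has rank 1. So the preimage of $\{\xi=0\}$ has dimension at most $2$, the part $\xi\ne0$ is dense, and $T_s$ is an irreducible complete intersection of dimension 3.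

**Step 5: $T_s$ is smooth or nodal.** In the chart $e=1$ we have $\epsilon=x$, $G=gx$, $H=hx$, and $Nw=0$ are the equations (6) of $V\cap\{y\neq0\}$ with $y=1$, $v=\alpha$. By Lemma 1, $V$ is smooth along $g=h=0$ away from $o$, and isomorphic to $X\setminus\Pi$ elsewhere. So all points of this chart are smooth or nodes.

At points with $e=0$, where $g=1$ or $h=1$, the equations are
$$\psi_1=vg-Ah-Pe,\qquad \psi_2=\bigl(v+C-\epsilon(g-h)\bigr)h-Bg-Qe,$$
with $A=A(\epsilon e,1,z)$ and so on. Suppose $\lambda_1d\psi_1+\lambda_2d\psi_2=0$ nontrivially. The $\partial_v$-component lets us take $(\lambda_1,\lambda_2)=(h,-g)$. At $e=0$ the forms $A,B,C,P,Q$ contribute nothing to $\partial_\epsilon$, and the $\partial_\epsilon$-component is $gh(g-h)=0$. The $\partial_z$-component is $\partial_zq=0$ at $(1,z)$, where $q=h^2A_0+ghC_0-g^2B_0$ as a form in $(y,z)$. Moreover, at the point,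
$$0=h\psi_1-g\psi_2=-q+\epsilon\,gh(g-h)=-q .$$
So $q$ and $\partial_zq$ vanish at $(1,z)$, and by Euler's formula so does $\partial_yq$. But $gh(g-h)=0$ means that $q$ is a nonzero multiple of $A_0$, $B_0$ or $A_0+C_0-B_0$, which is nondegenerate by (C1), so its gradient does not vanish at $(1,z)\ne0$. This contradiction shows that $T_s$ is smooth where $e=0$.

Thus $T_s$ is normal and $T_s\to U_s$ is proper and birational. Since $U_s$ is normal, by Zariski's main theorem the map is an isomorphism outside the fiber $\mathbb P^1$ over $s$.

**Step 6: comparing discrepancies.** $U_s$ and $T_s$ are local complete intersections in smooth varieties, and so is $Y$ near its points over $s$, by (14). Hence all three are Gorenstein. Let $\omega$ generate $\omega_{U_s}$, after shrinking $U_s$. As $T_s\to U_s$ is an isomorphism outside a curve in $T_s$, and $T_s$ is normal, $\omega$ also generates $\omega_{T_s}$. Over $U_s$, the map $Y\setminus\{p_t\}\to U$ is an open embedding outside the curve in $Y$ lying over $s$: the points of $Y \setminus \{p_t\}$ with $\xi\ne0$ map isomorphically onto those of $U$, and those with $\xi=0$ lie over $\hat\Sigma$.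 So $\omega$ generates $\omega_Y$ at the points over $s$ as well.

Let $\mathcal E$ be an exceptional divisor over $Y$ whose center has its generic point in the curve over $s$. Its center on $U$ is $s$. Since $T_s\to U_s$ is proper, $\mathcal E$ has a center on $T_s$, and it lies in the fiber $\mathbb P^1$. So $\mathcal E$ is exceptional over $T_s$, and
$$a(\mathcal E,Y)=\operatorname{ord}_{\mathcal E}(\omega)=a(\mathcal E,T_s)>0,$$
because $T_s$ has at most nodes and is terminal. By the finiteness in Section 11, Step 3, the type (iv) locus of $Y$ is a union of finitely many such curves over points $s$. So every $\mathcal E$ whose center has its generic point in this locus is covered, and $Y$ is terminal.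

**Step 7: conclusion.** $Y\to\mathrm{pt}$ is a Mori fibration, $Y$ is birational to $X$, and $p_t\in Y$ is a point of type $\frac13(1,1,2)$. By Lemma 3, for every birational map $\rho:X\dashrightarrow Y$ neither alternative of the conjecture holds, for any $\sigma\in\operatorname{Bir}(X)$. This proves Theorem 2. $\blacksquare$
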